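# A loop whose self-extensions stop in degree two

Throughout, modules are left modules; the other side follows by the duality between left and right modules. We write $\operatorname{rad}$ for the radical of an algebra or a module.

## One self-extension should produce infinitely many

Let $\Lambda$ be an Artin algebra, that is, an algebra over a commutative artinian ring $R$ which is finitely generated as an $R$-module. Finite-dimensional algebras over a field are the case to keep in mind. Let $S$ be a simple $\Lambda$-module with $\operatorname{Ext}^1_\Lambda(S,S)\neq 0$. In quiver language, there is a loop at the vertex of $S$.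

The first guess is that a loop can be traversed again and again, so $S$ should have nonzero self-extensions in arbitrarily high degrees. This guess is Conjecture 5.11 in the list "Problems in the representation theory and cohomology of groups" (http://www.math.ku.dk/english/research/conferences/2011/group.actions2011/problem.session.seattle96-maybe.pdf):

**Conjecture 5.11.** If $\operatorname{Ext}^1_\Lambda(S,S)\ne0$, then for all $n\ge 0$ there exists $m\geq n$ such that $\operatorname{Ext}^m_\Lambda(S,S)\neq0$.

(The list prints the exponent as $n$. This is evidently a typo, since otherwise $m$ plays no role.) So the conjecture says that $\operatorname{Ext}^m_\Lambda(S,S)\ne0$ for infinitely many $m$. It is presented as an even stronger form of the no loops conjecture, which states that under these hypotheses $\Lambda$ has infinite global dimension; the stronger form of the latter states that $S$ has infinite projective dimension.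

We use four textbook facts.

* **(F1)** If $e\in\Lambda$ is an idempotent, then $\Lambda e$ is projective and $\operatorname{Hom}_\Lambda(\Lambda e,M)\cong eM$ via $\theta\mapsto\theta(e)$.
* **(F2)** If $0\to L\to Q\to M\to 0$ is exact with $Q$ projective, then $\operatorname{Ext}^m(M,N)\cong\operatorname{Ext}^{m-1}(L,N)$ for $m\ge2$, and $\operatorname{Ext}^1(M,N)$ is the cokernel of the restriction $\operatorname{Hom}(Q,N)\to\operatorname{Hom}(L,N)$. If $N=S$ is simple and $L\subseteq\operatorname{rad}Q$, this restriction is zero, because a map $Q\to S$ kills $\operatorname{rad}Q$; then $\operatorname{Ext}^1(M,S)\cong\operatorname{Hom}(L,S)$.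
* **(F3)** Over an Artin algebra every finitely generated module $M$ has a projective cover $Q\to M$, whose kernel $\Omega M$ (the syzygy) lies in $\operatorname{rad}Q$. A nonzero finitely generated module has a simple quotient.
* **(F4)** $\operatorname{Ext}^1_\Lambda(X,X')$ classifies the extensions $0\to X'\to E\to X\to0$ up to equivalence.

Let us test the guess.

**Test 1: $\Lambda=k[x]/(x^n)$, $n\ge2$, $S=k$.** A minimal resolution of $S$ is
$$\cdots\to\Lambda\xrightarrow{x}\Lambda\xrightarrow{x^{n-1}}\Lambda\xrightarrow{x}\Lambda\to S\to 0 .$$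
Applying $\operatorname{Hom}(-,S)$ makes all maps zero, so $\operatorname{Ext}^m(S,S)=k$ for all $m\geq 0$.

**Test 2: only one simple module.** Suppose $S$ is the only simple $\Lambda$-module, with projective cover $P$; then every finitely generated projective is some $P^r$. I claim $\Omega^jS\ne0$ for all $j$. Since $\operatorname{Ext}^1(S,S)\neq0$, $S$ is not projective, so $\Omega S\neq0$. If $j\ge1$, $\Omega^jS\ne0$ and $\Omega^{j+1}S=0$, then $\Omega^jS\cong P^r$ with $r\ge1$, and it sits inside $\operatorname{rad}(P^s)$ for some $s$. Let $n$ be least with $(\operatorname{rad}\Lambda)^nP=0$. Then $(\operatorname{rad}\Lambda)^{n-1}$ kills $\operatorname{rad}(P^s)$ but not $P^r$, a contradiction. So $\Omega^mS\ne0$ for every $m$, and by (F2), (F3) $\operatorname{Ext}^m(S,S)\cong\operatorname{Hom}(\Omega^mS,S)\neq0$ for all $m\ge1$.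

**Test 3: $(\operatorname{rad}\Lambda)^2=0$.** Let $P$ be the projective cover of $S$. Then $\Omega S=\operatorname{rad}P$ is semisimple, and $\operatorname{Hom}(\Omega S,S)\cong\operatorname{Ext}^1(S,S)\ne0$ says that $S$ is a direct summand of $\Omega S$. Hence $\operatorname{Ext}^m(S,S)\cong\operatorname{Ext}^{m-1}(\Omega S,S)$ contains $\operatorname{Ext}^{m-1}(S,S)$ as a summand for $m\ge2$, and induction gives $\operatorname{Ext}^m(S,S)\neq0$ for all $m$.

The guess survives these tests. It is nevertheless false, and it fails as early as it can.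

**Theorem 1.** Let $k$ be a field, $\operatorname{char}k\neq2$. There is a $67$-dimensional $k$-algebra $\Lambda$ with $\Lambda/\operatorname{rad}\Lambda\cong k^3$ and a simple module $S$ with $\operatorname{Ext}^*_\Lambda(S,S)\cong k[\xi]/(\xi^3)$, $\deg\xi=1$. In particular $\operatorname{Ext}^1_\Lambda(S,S)\ne0$ and $\operatorname{Ext}^m_\Lambda(S,S)=0$ for all $m\geq3$.

**Theorem 2.** If $\Lambda$ is any Artin algebra and $S$ a simple module with $\operatorname{Ext}^1_\Lambda(S,S)\neq0$, then $\operatorname{Ext}^2_\Lambda(S,S)\ne0$.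

So Conjecture 5.11 is false, and the degrees $m$ in which $\operatorname{Ext}^m_\Lambda(S,S)\neq0$ is forced, for all Artin algebras and all such $S$, are exactly $m=0,1,2$. No claim is made about a version of Theorem 1 in characteristic $2$.

## Degree two is forced, and the comparison of Ext groups breaks one degree later

Test 2 suggests a strategy: kill all simple modules other than $S$, and compare. Choose a decomposition of $1\in\Lambda$ into orthogonal primitive idempotents and let $f$ be the sum of those $e_i$ for which the top of $\Lambda e_i$ is not isomorphic to $S$. Then $fS=0$, and $fS'\neq0$ for every simple $S'\not\cong S$. Put $\bar\Lambda=\Lambda/\Lambda f\Lambda$. The $\bar\Lambda$-modules are exactly the $\Lambda$-modules $X$ with $fX=0$, and $S$ is the only simple one.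

For example, let $\Lambda$ be the path algebra of the quiver with two vertices $1,2$ and one arrow in each direction, modulo all paths of length two, and let $S=S_1$. Then $f=e_2$ and $\bar\Lambda=k$.

**Proof of Theorem 2.**

**Step A: compare $\operatorname{Ext}^1$ over the two algebras.** Let $X,X'$ be $\bar\Lambda$-modules and let $0\to X'\to E\to X\to0$ be an extension over $\Lambda$. The functor $M\mapsto fM$ is exact, so $fX'=fX=0$ gives $fE=0$, and $E$ is a $\bar\Lambda$-module. Equivalences of such extensions are the same over both algebras, so by (F4)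
$$\operatorname{Ext}^1_\Lambda(X,X')=\operatorname{Ext}^1_{\bar\Lambda}(X,X').\tag{1}$$

**Step B: find a nonzero $\operatorname{Ext}^1$ over $\bar\Lambda$ one syzygy further.** Let $\bar P\to S$ be the projective cover over $\bar\Lambda$ and $\Omega=\operatorname{rad}\bar P$. By (1), $\operatorname{Ext}^1_{\bar\Lambda}(S,S)\ne0$, so $S$ is not $\bar\Lambda$-projective and $\Omega\ne0$. If $\Omega$ were projective, then $\Omega\cong\bar P^r$ with $r\ge1$, contradicting that the length of $\Omega$ is one less than the length of $\bar P$. So $\Omega$ is not projective, and its first syzygy $\Omega'$ over $\bar\Lambda$ is nonzero. Its simple quotients are copies of $S$, so by (F2)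
$$\operatorname{Ext}^1_{\bar\Lambda}(\Omega,S)\cong\operatorname{Hom}_{\bar\Lambda}(\Omega',S)\neq0 .$$

**Step C: transport to $\operatorname{Ext}^2_\Lambda(S,S)$.** Apply $\operatorname{Hom}_\Lambda(-,S)$ to $0\to\Omega\to\bar P\to S\to0$ and read off
$$\operatorname{Ext}^1_\Lambda(\bar P,S)\to\operatorname{Ext}^1_\Lambda(\Omega,S)\to\operatorname{Ext}^2_\Lambda(S,S).$$
By (1) the left term equals $\operatorname{Ext}^1_{\bar\Lambda}(\bar P,S)=0$, and the middle term equals $\operatorname{Ext}^1_{\bar\Lambda}(\Omega,S)\ne0$. So the middle term injects into $\operatorname{Ext}^2_\Lambda(S,S)$, which is therefore nonzero. $\blacksquare$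

Can we go on? One degree higher the same sequence reads
$$\operatorname{Ext}^2_\Lambda(\bar P,S)\to\operatorname{Ext}^2_\Lambda(\Omega,S)\to\operatorname{Ext}^3_\Lambda(S,S).\tag{2}$$
The argument used that $\bar P$, projective over $\bar\Lambda$, has no $\operatorname{Ext}$ into $S$ over $\Lambda$. That is true for $\operatorname{Ext}^1$ by (1), but (1) has no analogue for $\operatorname{Ext}^2$. In the two-vertex example above, $\bar P=S_1$ is projective over $\bar\Lambda=k$, while over $\Lambda$ we have $\Omega S_1=S_2$ and $\Omega S_2=S_1$, hence $\operatorname{Ext}^2_\Lambda(\bar P,S_1)\cong\operatorname{Hom}(S_1,S_1)=k$. So nothing prevents the left map in (2) from being surjective. In the algebra built below this is exactly what happens; see (16).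

## A ring of $2\times2$ matrices over $k[t]$ with the desired resolution

What would $S$ look like if its self-extensions stopped after degree two? Suppose there is a second vertex, write $P_1,P_2$ for the projectives, and let $x$ be a loop at $1$ and $a\in e_1\Lambda e_2$, $b\in e_2\Lambda e_1$ with a relation $x^2=ab$. The power $x^2$ then factors through vertex $2$. If $x$ and $b$ generate $\operatorname{rad}P_1$, and the relation $x\cdot x-a\cdot b=0$ is the only one, we get
$$0\to P_1\xrightarrow{\ \iota\ }P_1\oplus P_2\xrightarrow{\ \pi\ }P_1\to S\to0,\qquad \pi(\lambda,\mu)=\lambda x+\mu b,\quad \iota(\lambda)=(\lambda x,-\lambda a).\tag{3}$$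
Since $\operatorname{Hom}(P_2,S)=e_2S=0$, $S$ would see one $P_1$ in each of the degrees $0,1,2$ and nothing later.

Drop finite-dimensionality for a moment, and look for a model in which $x,a,b$ are all multiplication by $t$. Let $K=k[t]$ and let $P_1,P_2$ be submodules of $\binom KK$. Then $\pi(\lambda,\mu)=t(\lambda+\mu)$ has kernel $\{(\lambda,-\lambda):\lambda\in P_1\cap P_2\}$, and the image of $\iota$ is $\{(t\nu,-t\nu):\nu\in P_1\}$. So (3) is exact at the middle term precisely when $P_1\cap P_2=tP_1$. With $P_1=\binom{K}{tK}$ we need the first entry of $P_2$ to meet $K$ in $tK$, and the second to meet $tK$ in $t^2K$. This suggests $P_2=\binom{tK}{k+t^2K}$; taking $K$ as the second entry would not do, since $tK\cap K=tK\neq t^2K$. The columns $P_1,P_2$ form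
$$\mathcal O=\begin{pmatrix}K&tK\\ tK&k+t^2K\end{pmatrix}\subset M_2(K).$$
This is a subring: the $11$-entries of products lie in $K+t^2K$, the off-diagonal ones in $tK$, and the $22$-entries in $t^2K+(k+t^2K)=k+t^2K$. With $x,a,b$ the matrices having the single entry $t$ in position $11$, $12$, $21$, we have $x^2=ab$. The image of $\pi$ is $\binom{tK+t^2K}{t^2K+t(k+t^2K)}=\binom{tK}{tK}$, which is an $\mathcal O$-submodule of $P_1$ of codimension one. So over $\mathcal O$ the one-dimensional module $S=P_1/\binom{tK}{tK}$ has the resolution (3). Apply $\operatorname{Hom}_{\mathcal O}(-,S)$: the terms are $k,k,k$, the maps are zero because the images of $\pi$ and $\iota$ have all their $e_1$-entries in $tK$, and so $\operatorname{Ext}^m_{\mathcal O}(S,S)$ is $k$ for $m=0,1,2$ and $0$ for $m\ge3$.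

The only defect is that $\mathcal O$ is infinite-dimensional.

## Truncation creates an error module of dimension two

Truncate. Let
$$\mathcal I=\begin{pmatrix}t^9K&t^{10}K\\ t^8K&t^9K\end{pmatrix}.$$
This is an ideal of $\mathcal O$. Products with diagonal entries of $\mathcal O$ are clear. For the others, on the left: $\mathcal O_{12}\mathcal I_{21}\subseteq t^9K$, $\mathcal O_{12}\mathcal I_{22}\subseteq t^{10}K$, $\mathcal O_{21}\mathcal I_{11}\subseteq t^{10}K\subseteq t^8K$, $\mathcal O_{21}\mathcal I_{12}\subseteq t^{11}K\subseteq t^9K$. On the right: $\mathcal I_{11}\mathcal O_{12}\subseteq t^{10}K$, $\mathcal I_{12}\mathcal O_{21}\subseteq t^{11}K\subseteq t^9K$, $\mathcal I_{21}\mathcal O_{12}\subseteq t^9K$, $\mathcal I_{22}\mathcal O_{21}\subseteq t^{10}K\subseteq t^8K$. Put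
$$\Gamma=\mathcal O/\mathcal I,\qquad \dim\Gamma=9+9+7+8=33 .$$
(In position $22$ the surviving powers are $t^0,t^2,\dots,t^8$.)

Let $N_i=\Gamma e_i$, so $N_1=(K/t^9K,\ tK/t^8K)$ and $N_2=(tK/t^{10}K,\ (k+t^2K)/t^9K)$, written by $e_1,e_2$-components. The truncation exponents of $N_2$ are one larger than those of $N_1$, so multiplication by $t$ is injective from $N_1$ to $N_2$, and $\iota$ stays injective. But exactness in the middle is lost. Let $L=\ker(\pi\colon N_1\oplus N_2\to N_1)$; its elements are the pairs with
$$\lambda_1+\mu_1\in t^8K,\qquad \lambda_2+\mu_2\in t^7K.$$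
The image of $\pi$ is $\operatorname{rad}N_1=(tK/t^9K,tK/t^8K)$, of dimension $15$, so $\dim L=16+17-15=18$, whereas $\dim\iota(N_1)=16$. The error $J_\Gamma=L/\iota(N_1)$ has dimension $2$.

This error is fatal for $\Gamma$: in fact $\operatorname{Ext}^3_\Gamma(S,S)\neq0$. Here is the check.

* Let $v=\big((0,t^7),(0,0)\big)$ and $w=\big((t^8,0),(0,0)\big)$, both in $L$. Since $\iota(\alpha,\beta)=\big((t\alpha,t\beta),(-t\alpha,-t\beta)\big)$, the coefficients of $t^7$ in the two $e_2$-entries of an element of $\iota(N_1)$ add up to zero, and so do those of $t^8$ in the two $e_1$-entries. So $\bar v\in e_2J_\Gamma$, $\bar w\in e_1J_\Gamma$ are nonzero and form a basis. Moreover $av=w$.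
* Hence $N_2\to J_\Gamma$, $\mu\mapsto\mu\bar v$, is surjective. Its kernel $R$ has dimension $15$ and contains $(t^2K/t^{10}K,\ t^2K/t^9K)$, because $t^2\cdot t^7=t^9$ vanishes in both components of $N_1$; by dimension, $R$ equals it. Taking the coefficient of $t^2$ in $\mu_1$ is a nonzero homomorphism $R\to S$: for $r\in\Gamma$ the $e_1$-entry of $r\mu$ is $r_{11}\mu_1+r_{12}\mu_2$ with $r_{12}\mu_2\in t^3K$. As $\operatorname{Hom}(N_2,S)=e_2S=0$, (F2) gives $\operatorname{Ext}^1_\Gamma(J_\Gamma,S)\cong\operatorname{Hom}(R,S)\neq0$.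
* In $L$ we have $\lambda_1\in tK$, since $\mu_1\in tK$. Taking the coefficient of $t$ in $\lambda_1$ is a homomorphism $L\to S$, since $r_{12}\lambda_2\in t^2K$, and it sends $\iota(e_1)$ to $1$. So $\operatorname{Hom}(L,S)\to\operatorname{Hom}(N_1,S)=k$ is onto, and the long exact sequence of $0\to N_1\to L\to J_\Gamma\to0$ embeds $\operatorname{Ext}^1_\Gamma(J_\Gamma,S)$ into $\operatorname{Ext}^1_\Gamma(L,S)\cong\operatorname{Ext}^3_\Gamma(S,S)$.

So the truncation must be accompanied by something that turns the error into a module to which $S$ is blind, namely a module $J$ with $\operatorname{Ext}^n(J,S)=0$ for all $n\ge0$.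

## A third vertex that absorbs the error

A module whose projective resolution uses only a projective $P_3=\Lambda e_3$ with $e_3S=0$ is blind to $S$ in this sense. The cheapest such resolution is periodic: if $\sigma\in e_3\Lambda e_3$ and $P_3$ is free as a right $k[\sigma]/(\sigma^6)$-module, then right multiplications by $\sigma$ and $\sigma^5$ alternate in a resolution of $P_3/P_3\sigma$. So we want to add a vertex $3$ such that the new error module is $J\cong P_3/P_3\sigma$. Let us see what this asks for.

*The part of $P_3$ over $\Gamma$.* Call it $Y$. We want $Y/Y\sigma$ to look like $J_\Gamma$: a vector at $e_2$ with $a$ carrying it to a vector at $e_1$. A truncation of $\binom{tK}{K}$ with $\sigma$ acting as $t$ does this, as $\binom{tK}{K}/\binom{t^2K}{tK}$ is spanned by $d=\binom01$ and $u=\binom t0=ad$.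

*The third row of $P_1,P_2$.* Call it $Z=(Z_1,Z_2)$. For $x,b$ to generate $\operatorname{rad}P_1$ we need $tZ_1+tZ_2=Z_1$. Take $Z_1=tK$, $Z_2=K$ (before truncation). Then $Z_1\cap Z_2=tK$ is bigger than $tZ_1=t^2K$, and the gap is spanned by the pair $\kappa=(t,-t)$. This is a new error at the bottom of the third row, whereas the old errors sit at the top, at $t^8$ and $t^7$. The plan is that the new error generates the old ones: $d\kappa$ should represent the error at $t^7$, $u\kappa$ the one at $t^8$.

*The pairing.* The product $d\kappa$ is computed by a pairing $Y\otimes Z\to\Gamma$. To land on $t^7$ it should involve a factor $t^6$. The naive choice $y\otimes h\mapsto t^6yh$ (column times row) gives $d\kappa=(t^7,-t^7)=\iota(t^6)$ in the $e_2$-components, which is zero in the error module. We need $(t^7,t^7)$, so the sign has to be changed between the two columns. The blunt change $h^s=(-h_1,h_2)$ is not compatible with the right action of $\Gamma$: for $r=a$ and $h=(t,0)$ one gets $(hr)^s-h^sr=(0,t^2)-(0,-t^2)=(0,2t^2)$, and $t^6d$ times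 this has $22$-entry $2t^8\notin t^9K$. The cure is to change the sign of $t$ at the same time. For $g\in K$ put $g^-(t)=g(-t)$, and for $h=(h_1,h_2)\in(tK,K)$ put
$$h^\dagger=(-h_1^-,\ h_2^-).\tag{4}$$
Then $\kappa^\dagger$ is what we want: $(t,0)^\dagger=(t,0)$ and $(0,-t)^\dagger=(0,t)$. In the example just given, $(ha)^\dagger=(0,t^2)=h^\dagger a$. This is where $\operatorname{char}k\ne2$ enters: $(t^7,t^7)$ must differ from $(t^7,-t^7)$.

*The algebra at vertex $3$.* We shall truncate $Z$ to $(tK,K)/(t^5K,t^6K)$. The third-row error then consists of the pairs $(\gamma_1,\gamma_2)$ with $\gamma_1+\gamma_2\in t^4K$, of dimension $4+6-4=6$, modulo the $4$-dimensional third row of $\iota(P_1)$. It has dimension two, with $\kappa$ at the bottom and another class at $t^4$. So $e_3P_3=T$ must have $\dim T/T\sigma=2$, and the second generator $\tau$ must carry $\kappa=(t,-t)$ to $(t^4,t^4)$. The rule $\tau h=t^3h^\dagger$ does it.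

## Construction of the 67-dimensional algebra

**Definition (Morita context).** Let $\Gamma,T$ be rings, $Y$ a $\Gamma$-$T$-bimodule, $Z$ a $T$-$\Gamma$-bimodule, and $\varphi\colon Y\otimes_TZ\to\Gamma$, $\psi\colon Z\otimes_\Gamma Y\to T$ bimodule maps with
$$\varphi(y\otimes h)y'=y\,\psi(h\otimes y'),\qquad \psi(h'\otimes y)h=h'\varphi(y\otimes h).\tag{5}$$
Then the matrices $\begin{pmatrix}\Gamma&Y\\Z&T\end{pmatrix}$ form a ring under matrix multiplication, with $\varphi$ and $\psi$ used for products of $Y$ with $Z$.

Associativity is checked on triples of entries. It amounts to the ring and bimodule axioms, the bilinearity and balancedness of $\varphi$ and $\psi$, and the two identities (5), which say $(yh)y'=y(hy')$ and $(h'y)h=h'(yh)$. Two examples: if $Z=0$, we get triangular matrix rings; if $e$ is an idempotent of a ring $A$, then $eAe$, $eA(1-e)$, $(1-e)Ae$, $(1-e)A(1-e)$ with the multiplication of $A$ form a Morita context whose matrix ring is $A$.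

We keep $\mathcal O,\mathcal I,\Gamma$ from above, and use two rules for the twist (4). First, $(ch)^\dagger=c^-h^\dagger$ for $c\in K$, and $h^{\dagger\dagger}=h$; moreover $\dagger$ preserves every $(t^iK,t^jK)$ contained in $(tK,K)$. Second, it is almost right $\mathcal O$-linear:

**Lemma 3.** For $h\in(tK,K)$ and $r\in\mathcal O$ we have $(hr)^\dagger-h^\dagger r\in(t^2K,\,t^3K)$.

**Proof.** From $hr=(h_1r_{11}+h_2r_{21},\ h_1r_{12}+h_2r_{22})$ we compute
$$(hr)^\dagger-h^\dagger r=\big(-h_1^-(r_{11}^--r_{11})-h_2^-(r_{21}^-+r_{21}),\ \ h_1^-(r_{12}^-+r_{12})+h_2^-(r_{22}^--r_{22})\big).$$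
Here $h_1^-\in tK$. The difference $r_{11}^--r_{11}$ has only odd powers, so it is in $tK$. The sums $r_{21}^-+r_{21}$ and $r_{12}^-+r_{12}$ have only even powers and no constant term, so they are in $t^2K$. The difference $r_{22}^--r_{22}$ has only odd powers, and $r_{22}\in k+t^2K$ has no term in $t$, so it is in $t^3K$. Hence the first component lies in $t\cdot tK+t^2K=t^2K$, the second in $t\cdot t^2K+t^3K=t^3K$. $\blacksquare$

**The algebra $T$.** Let $T=k\langle\sigma,\tau\rangle/(\sigma^6,\tau^2,\sigma\tau+\tau\sigma)$. The relations show that $\sigma^i,\tau\sigma^i$ $(0\le i\le5)$ span $T$. They form a basis, because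
$$(\tau^p\sigma^i)(\tau^q\sigma^j)=(-1)^{iq}\tau^{p+q}\sigma^{i+j}$$
(read as $0$ if $p+q\ge2$ or $i+j\ge6$) defines an associative product on the space with this basis, satisfying the relations: for three factors with exponents $(p,i),(q,j),(s,l)$ both bracketings give the sign $(-1)^{iq+is+js}$. So $\dim T=12$, and $T$ is free as a right $k[\sigma]/(\sigma^6)$-module on $1,\tau$.

**The bimodule $Y$.** Let
$$Y=\binom{tK}{K}\Big/\binom{t^7K}{t^6K},\qquad \dim Y=6+6=12,$$
with $\mathcal O$ acting by matrix multiplication. Numerator: $K\cdot tK+tK\cdot K\subseteq tK$ and $tK\cdot tK+K\subseteq K$. Denominator: $t^7K+t\cdot t^6K\subseteq t^7K$ and $t\cdot t^7K+t^6K\subseteq t^6K$. Also $\mathcal I\binom{tK}{K}\subseteq\binom{t^{10}K}{t^9K}$, so $\Gamma$ acts. Let $T$ act on the right by $y\sigma=ty$, $y\tau=0$. This commutes with $\Gamma$; $\sigma^6$ acts as $t^6$, which is zero on $Y$, and the other relations hold trivially. With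
$$d=\binom01,\qquad u=\binom t0$$
we have $d\sigma^i=\binom{0}{t^i}$ and $u\sigma^i=\binom{t^{i+1}}{0}$ for $0\le i\le 5$. So $Y$ is free as a right $k[\sigma]/(\sigma^6)$-module on $d,u$.

**The bimodule $Z$.** Let
$$Z=(tK,\ K)/(t^5K,\ t^6K),\qquad\dim Z=4+6=10,$$
with $\mathcal O$ acting on the right by matrix multiplication. Numerator: $tK\cdot K+K\cdot tK\subseteq tK$, and the second entry is in $K$. Denominator: $t^5K+t^6\cdot tK\subseteq t^5K$ and $t^5\cdot tK+t^6K\subseteq t^6K$. Also $(tK,K)\mathcal I\subseteq(t^8K,t^9K)$, so $\Gamma$ acts. Let $T$ act on the left by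
$$\sigma h=-th,\qquad \tau h=t^3h^\dagger=(-t^3h_1^-,\ t^3h_2^-).$$
Both maps preserve numerator and denominator. Relations: $\sigma^6$ acts as $t^6$, and $\tau^2h=t^3(t^3h^\dagger)^\dagger=t^3\cdot(-t^3)h=-t^6h$; both are zero in $Z$ as $t^6(tK,K)\subseteq(t^5K,t^6K)$. Further $\sigma\tau h=-t^4h^\dagger$ and $\tau\sigma h=t^3(-th)^\dagger=t^4h^\dagger$, so $\sigma\tau+\tau\sigma$ acts as $0$. The action of $\sigma$ commutes with $\Gamma$. For $\tau$, Lemma 3 gives
$$\tau(hr)-(\tau h)r=t^3\big((hr)^\dagger-h^\dagger r\big)\in(t^5K,\,t^6K),$$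
which is $0$ in $Z$. So $Z$ is a $T$-$\Gamma$-bimodule.

**The pairing.** Put
$$\varphi(y\otimes h)=t^6\,y\,h^\dagger\bmod\mathcal I\qquad(\text{column times row}).\tag{6}$$
We check all the requirements; entries are listed in the order $11,12,21,22$, and $\mathcal I$ has exponents $9,10,8,9$.

* *Values in $\mathcal O$.* For $y\in\binom{tK}{K}$, $h\in(tK,K)$, the entries lie in $t^8K,t^7K,t^7K,t^6K$.
* *Well defined.* If $y\in\binom{t^7K}{t^6K}$, they lie in $t^{14}K,t^{13}K,t^{13}K,t^{12}K$. If $h\in(t^5K,t^6K)$, they lie in $t^{12}K,t^{13}K,t^{11}K,t^{12}K$. All are in $\mathcal I$.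
* *Balanced over $\sigma$.* $(\sigma h)^\dagger=(-th)^\dagger=t\,h^\dagger$, so $\varphi(y\otimes\sigma h)=t^7yh^\dagger=\varphi(y\sigma\otimes h)$.
* *Balanced over $\tau$.* $y\tau=0$. Since $\tau h\in(t^4K,t^3K)$, the entries of $t^6y(\tau h)^\dagger$ lie in $t^{11}K,t^{10}K,t^{10}K,t^9K$, i.e. in $\mathcal I$.
* *Left $\Gamma$-linear.* Clear from (6).
* *Right $\Gamma$-linear.* By Lemma 3, $\varphi(y\otimes hr)-\varphi(y\otimes h)r$ is $t^6y$ times a row in $(t^2K,t^3K)$. Its entries lie in $t^9K,t^{10}K,t^8K,t^9K$, i.e. in $\mathcal I$.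

**The algebra $\Lambda$.** Let $\psi=0$. Then (5) requires two products to vanish. Since $h^\dagger y'\in K$, $\varphi(y\otimes h)y'=t^6y(h^\dagger y')\in\binom{t^7K}{t^6K}$ is $0$ in $Y$. Since $h'y\in K$, $h'\varphi(y\otimes h)=t^6(h'y)h^\dagger\in(t^7K,t^6K)$ is $0$ in $Z$. So we have a Morita context, and
$$\Lambda=\begin{pmatrix}\Gamma&Y\\Z&T\end{pmatrix},\qquad \dim_k\Lambda=33+12+10+12=67,$$
is an associative $k$-algebra. Let $e_1,e_2$ be the diagonal idempotents of $\Gamma$, and $e_3=1_T$.

## The radical and the three projectives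

**The radical.** Give $t^i$ in $\Gamma$ and in $Y$ degree $i$, $t^i$ in $Z$ degree $i+6$, and put $\deg\sigma=1$, $\deg\tau=3$. All multiplications are homogeneous: $\sigma$ multiplies by $\pm t$, $\tau$ acts on $Z$ by $t^3$ and a sign, and $\varphi$ multiplies by $t^6$, which is the shift on $Z$. The degree-$0$ part has basis $e_1,e_2,e_3,d$, where $d\in e_2\Lambda e_3$ and $d^2=0$. Let $\mathfrak r$ be the span of $d$ and all elements of positive degree. It is an ideal with $\Lambda/\mathfrak r\cong k^3$. Among two consecutive factors in a nonzero product of homogeneous elements of $\mathfrak r$, at least one has positive degree, because $d\cdot d=0$. So a nonzero product of $2r$ such factors has degree at least $r$. Degrees in $\Lambda$ are bounded, hence $\mathfrak r$ is nilpotent, and $\mathfrak r=\operatorname{rad}\Lambda$.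

**The projectives.** Let $P_i=\Lambda e_i$ and $S=P_1/\mathfrak rP_1$, so $e_1S=k$ and $e_2S=e_3S=0$. In terms of $e_1,e_2,e_3$-components,
$$P_1=\big(K/t^9K,\ tK/t^8K,\ tK/t^5K\big),\qquad P_2=\big(tK/t^{10}K,\ (k+t^2K)/t^9K,\ K/t^6K\big),\tag{7}$$
of dimensions $20$ and $23$, and $P_3=Y\oplus T$ has dimension $24$. For an entry $\gamma$ in the third component, which stands for $(\gamma,0)\in Z$ in $P_1$ and for $(0,\gamma)\in Z$ in $P_2$, the actions of $T$ and of $y=\binom{y_1}{y_2}\in Y$ read
$$\begin{aligned}\text{in }P_1:&\quad \sigma\gamma=-t\gamma,\quad \tau\gamma=-t^3\gamma^-,\quad y\gamma=(-t^6y_1\gamma^-,\ -t^6y_2\gamma^-,\ 0),\\ \text{in }P_2:&\quad \sigma\gamma=-t\gamma,\quad \tau\gamma=t^3\gamma^-,\quad\ \ \, y\gamma=(t^6y_1\gamma^-,\ t^6y_2\gamma^-,\ 0).\end{aligned}\tag{8}$$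

Since $\mathfrak r$ contains everything of positive degree, and $Z$ has degrees $\ge6$, (7) shows
$$\mathfrak rP_1=\big(tK/t^9K,\ tK/t^8K,\ tK/t^5K\big),\qquad \mathfrak rP_2=\big(tK/t^{10}K,\ t^2K/t^9K,\ K/t^6K\big).\tag{9}$$

The elements $x\in e_1\Lambda e_1$, $a\in e_1\Lambda e_2$, $b\in e_2\Lambda e_1$ with entry $t$ in position $11,12,21$ satisfy $x^2=ab$. Right multiplication by $x\colon P_1\to P_1$, by $a\colon P_1\to P_2$ and by $b\colon P_2\to P_1$ is multiplication by $t$ on each of the three components.

**Freeness.** As a right $k[\sigma]/(\sigma^6)$-module, $P_3=Y\oplus T$ is free on $d,u,1,\tau$. Hence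
$$\dim P_3/P_3\sigma=4,\qquad \{\lambda\in P_3:\lambda\sigma=0\}=P_3\sigma^5,\qquad\{\lambda\in P_3:\lambda\sigma^5=0\}=P_3\sigma.\tag{10}$$

## The second syzygy of $S$ is $P_1$ extended by $P_3/P_3\sigma$

We now prove Theorem 1.

**Step 1: the first syzygy and its cover.** Purpose: to find generators of $\mathfrak rP_1$ and see that no generator is wasted. Let $\pi\colon P_1\oplus P_2\to P_1$, $\pi(\lambda,\mu)=\lambda x+\mu b$; in each component this is $t(\lambda_i+\mu_i)$. The image has components $tK+t^2K=tK$, $\ t^2K+t(k+t^2K)=tK$, $\ t^2K+tK=tK$. So by (9) the image is $\mathfrak rP_1$, of dimension $8+7+4=19$. Let $K_1=\ker\pi$. Then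
$$K_1\subseteq\mathfrak r(P_1\oplus P_2).\tag{11}$$
Indeed, $t\lambda_1+t\mu_1\in t^9K$ with $\mu_1\in tK$ forces $\lambda_1\in tK$; and $t\lambda_2+t\mu_2\in t^8K$ with $\lambda_2\in tK$ forces $\mu_2$ to have no constant term. By (9) this is all that is required. Finally $\dim K_1=20+23-19=24$.

**Step 2: a copy of $P_1$ in the second syzygy.** Purpose: to isolate the part of $K_1$ that comes from $x^2=ab$. Let $\iota\colon P_1\to P_1\oplus P_2$, $\iota(\lambda)=(\lambda x,-\lambda a)$, i.e.
$$\iota(\alpha,\beta,\gamma)=\big((t\alpha,t\beta,t\gamma),(-t\alpha,-t\beta,-t\gamma)\big).\tag{12}$$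
Since $x^2=ab$, $\pi\iota=0$. If $t\alpha\in t^{10}K$, $t\beta\in t^9K$, $t\gamma\in t^6K$, then $\alpha\in t^9K$, $\beta\in t^8K$, $\gamma\in t^5K$; so right multiplication by $a$ on $P_1$ is injective, and $\iota$ is injective. Put $J=K_1/\iota(P_1)$. Then $\dim J=24-20=4$.

**Step 3: the error module is $J\cong P_3/P_3\sigma$.** Let
$$\kappa=\big((0,0,t),(0,0,-t)\big)\in e_3(P_1\oplus P_2).$$
Then $\pi(\kappa)=(0,0,t^2-t^2)=0$, so $\kappa\in K_1$. Write $\bar\kappa$ for its class in $J$. By (8),
$$\begin{aligned}\sigma\kappa&=\big((0,0,-t^2),(0,0,t^2)\big)=-\iota(0,0,t),\\ \tau\kappa&=\big((0,0,t^4),(0,0,t^4)\big),\\ d\kappa&=\big((0,t^7,0),(0,t^7,0)\big),\\ u\kappa&=\big((t^8,0,0),(t^8,0,0)\big).\end{aligned}\tag{13}$$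
For instance, $\tau\kappa$ has entries $-t^3(-t)=t^4$ and $t^3\cdot(-t)^-=t^4$; and $d\kappa$ has entries $-t^6(-t)=t^7$ and $t^6(-t)^-=t^7$.

The first line says $\sigma\bar\kappa=0$. For the others, note what (12) says about an element of $\iota(P_1)$: whenever $t^j$ is nonzero in the $i$-th components of both $P_1$ and $P_2$, its coefficients in the two $i$-th entries add up to zero. By (7) this applies to $t^4$ in the third, $t^7$ in the second and $t^8$ in the first component.

* In $e_3J$: suppose $c\kappa+c'\tau\kappa\in\iota(P_1)$ with $c,c'\in k$. Third entries of elements of $\iota(P_1)$ have no term in $t$, because $\gamma\in tK$ in (12); so $c=0$. The coefficients of $t^4$ then add up to $2c'$, so $2c'=0$ and $c'=0$, as $2\ne0$. Hence $\bar\kappa$, $\tau\bar\kappa$ are linearly independent.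
* In $e_2J$: the coefficients of $t^7$ in $d\kappa$ add up to $2\neq0$, so $d\bar\kappa\ne0$.
* In $e_1J$: the coefficients of $t^8$ in $u\kappa$ add up to $2\ne0$, so $u\bar\kappa\neq0$.

As $\dim J=4$, the elements $\bar\kappa,\tau\bar\kappa,d\bar\kappa,u\bar\kappa$ form a basis of $J$. So $P_3\to J$, $\lambda\mapsto\lambda\bar\kappa$, is surjective, and its kernel contains $P_3\sigma$ since $\sigma\bar\kappa=0$. By (10), $\dim P_3/P_3\sigma=4=\dim J$. Hence $J\cong P_3/P_3\sigma$.

**Step 4: $J$ is blind to $S$.** By (10) the complex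
$$\cdots\to P_3\xrightarrow{\cdot\sigma}P_3\xrightarrow{\cdot\sigma^5}P_3\xrightarrow{\cdot\sigma}P_3\to J\to0$$
is exact, hence a projective resolution of $J$. Since $\operatorname{Hom}_\Lambda(P_3,S)=e_3S=0$, we get $\operatorname{Ext}^n_\Lambda(J,S)=0$ for all $n\ge0$. The long exact sequence of $0\to P_1\xrightarrow{\iota}K_1\to J\to0$ now yields
$$\operatorname{Hom}_\Lambda(K_1,S)\cong\operatorname{Hom}_\Lambda(P_1,S)=k,\qquad\operatorname{Ext}^n_\Lambda(K_1,S)\cong\operatorname{Ext}^n_\Lambda(P_1,S)=0\quad(n\ge1).\tag{14}$$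

**Step 5: the groups $\operatorname{Ext}^m_\Lambda(S,S)$.** Purpose: to shift (14) along $0\to\mathfrak rP_1\to P_1\to S\to0$ and $0\to K_1\to P_1\oplus P_2\to\mathfrak rP_1\to0$. For $m\ge3$, (F2) twice gives
$$\operatorname{Ext}^m_\Lambda(S,S)\cong\operatorname{Ext}^{m-1}_\Lambda(\mathfrak rP_1,S)\cong\operatorname{Ext}^{m-2}_\Lambda(K_1,S)=0 .$$
For $m=1$, (F2) gives $\operatorname{Ext}^1_\Lambda(S,S)\cong\operatorname{Hom}(\mathfrak rP_1,S)$. By (11), the restriction $\operatorname{Hom}(P_1\oplus P_2,S)\to\operatorname{Hom}(K_1,S)$ is zero, so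
$$\operatorname{Ext}^1_\Lambda(S,S)\cong\operatorname{Hom}(\mathfrak rP_1,S)\cong\operatorname{Hom}(P_1\oplus P_2,S)=e_1S\oplus e_2S=k,$$
$$\operatorname{Ext}^2_\Lambda(S,S)\cong\operatorname{Ext}^1_\Lambda(\mathfrak rP_1,S)\cong\operatorname{Hom}(K_1,S)=k.$$
Together with $\operatorname{Hom}(S,S)=k$ we have dimensions $1,1,1,0,0,\dots$. This already disproves Conjecture 5.11.

**Step 6: the product.** Purpose: to show that the square of the generator in degree one is the generator in degree two. By Steps 1 to 3, $K_1$ is generated by $\iota(P_1)$ and $\kappa$, so a projective resolution of $S$ begins with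
$$P_1\oplus P_3\xrightarrow{(\iota,\ \cdot\kappa)}P_1\oplus P_2\xrightarrow{\ \pi\ }P_1\xrightarrow{\ \varepsilon\ }S,$$
where $\varepsilon$ is the projection. A generator $\xi$ of $\operatorname{Ext}^1_\Lambda(S,S)$ is the class of $\varepsilon\circ\mathrm{pr}_1\colon P_1\oplus P_2\to S$, which is a cocycle since it kills $K_1$ by (11). We lift it to a chain map. First, $\xi_0=\mathrm{pr}_1\colon P_1\oplus P_2\to P_1$. Next we need $\xi_1\colon P_1\oplus P_3\to P_1\oplus P_2$ with $\pi\xi_1=\xi_0\circ(\iota,\cdot\kappa)$. On generators,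
$$\xi_0(\iota(e_1))=x=\pi(e_1,0),\qquad \xi_0(\kappa)=(0,0,t)=\pi(0,s),\quad s=(0,0,1)\in e_3P_2 .$$
So we may take $\xi_1(e_1)=(e_1,0)$ and $\xi_1(e_3)=(0,s)$. Up to sign, $\xi^2$ is represented by $\varepsilon\circ\mathrm{pr}_1\circ\xi_1$, that is, by $e_1\mapsto\varepsilon(e_1)\neq0$, $e_3\mapsto0$. Coboundaries in this degree are maps $P_1\oplus P_2\to S$ composed with $(\iota,\cdot\kappa)$; they vanish by (11). So $\xi^2\ne0$. Since $\operatorname{Ext}^m_\Lambda(S,S)$ is one-dimensional for $m=0,1,2$ and zero for $m\geq3$, we conclude $\operatorname{Ext}^*_\Lambda(S,S)\cong k[\xi]/(\xi^3)$. $\blacksquare$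

## The whole minimal resolution, and the sequence where the first approach stopped

We can write down the entire resolution of $S$. Let $z=(0,0,t)\in e_3P_1$, so that $\sigma\kappa=-\iota(z)$ by (13). Then
$$\cdots\xrightarrow{\cdot\sigma^5}P_3\xrightarrow{\cdot\sigma}P_3\xrightarrow{\cdot\sigma^5}P_3\xrightarrow{\ \delta\ }P_1\oplus P_3\xrightarrow{(\iota,\ \cdot\kappa)}P_1\oplus P_2\xrightarrow{\ \pi\ }P_1\to S\to0,\qquad\delta(\lambda)=(\lambda z,\lambda\sigma),\tag{15}$$
is exact. At $P_1\oplus P_3$: the composite is $\lambda(\iota(z)+\sigma\kappa)=0$. Conversely, if $\iota(\rho)+\mu\kappa=0$, then $\mu\bar\kappa=0$ in $J$, so $\mu=\lambda\sigma$ for some $\lambda$ by Step 3; then $\iota(\rho)=-\lambda\sigma\kappa=\iota(\lambda z)$, and $\rho=\lambda z$. At the first $P_3$: if $\lambda\sigma=0$, then $\iota(\lambda z)=-\lambda\sigma\kappa=0$, so $\lambda z=0$; hence $\ker\delta=\{\lambda:\lambda\sigma=0\}=P_3\sigma^5$. Further left, use (10). All maps between the projectives in (15) have image in the radical of their target, so (15) is minimal.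 It never stops, so $S$ has infinite projective dimension, in agreement with the stronger form of the no loops conjecture. But $P_1$ occurs only in degrees $0,1,2$, once each; from degree $3$ on only $P_3$ occurs.

We can also see how $\Lambda$ escapes the argument for Theorem 2 one degree higher. Take $f=e_2+e_3$. Then $\bar\Lambda=\Lambda/\Lambda f\Lambda$ is $e_1\Lambda e_1=K/t^9K$ modulo $e_1\Lambda f\Lambda e_1$. The part through $e_2$ is $tK\cdot tK=t^2K$, and the part through $e_3$, the $11$-entries of $\varphi$, lies in $t^8K$. So $\bar\Lambda\cong k[x]/(x^2)$, $\bar P=\bar\Lambda$ and $\Omega\cong S$. Over $\bar\Lambda$ the self-extensions of $S$ go on forever, as in Test 1. Over $\Lambda$, sequence (2) becomes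
$$\operatorname{Ext}^2_\Lambda(\bar P,S)\to\operatorname{Ext}^2_\Lambda(S,S)=k\to\operatorname{Ext}^3_\Lambda(S,S)=0,\tag{16}$$
so the left map is onto and $\operatorname{Ext}^2_\Lambda(\bar P,S)\neq0$, although $\bar P$ is projective over $\bar\Lambda$.
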